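\title{Regular graphs with no induced $2K_2$ and more than $2r$ vertices are uniform blow-ups}

\begin{abstract}
Let $G$ be an $r$-regular graph on $v>2r$ vertices with no induced pair of disjoint edges, and put $s=v-2r$. We prove that $s$ divides the size of every class of vertices of $G$ with equal neighborhoods. It follows that $G$ arises from a $2k$-regular graph of the same kind on $4k+1$ vertices by replacing each vertex with $s$ independent copies, so that $r=2ks$ is even and $v/r=2+1/(2k)$. This confirms a conjecture on the possible values of $v/r$. The proof combines a degree count over a dominating clique in the non-neighborhood of a vertex with a description of the $2K_2$-free graphs that have no such clique.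
\end{abstract}

\section{Introduction}

All graphs are finite and simple, and $N(x)$ is the set of neighbors of a vertex $x$. The graph $2K_2$ has four vertices and two disjoint edges. A graph is \emph{$2K_2$-free} if it has no induced subgraph isomorphic to $2K_2$, that is, if any two disjoint edges are joined by a third edge. For a positive integer $r$, a \emph{$\mathbf G_r$-graph} is an $r$-regular $2K_2$-free graph. The question is how many vertices such a graph can have.

Say that an edge $xy$ \emph{covers} the vertices of $N(x)\cup N(y)$; these include $x$ and $y$. An edge $zw$ induces a $2K_2$ together with $xy$ exactly when neither $z$ nor $w$ is covered by $xy$. Hence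
\begin{equation}\label{eq:criterion}
\begin{array}{c}
\text{$G$ is $2K_2$-free if and only if, for every edge of $G$,}\\
\text{the vertices not covered by that edge form an independent set.}
\end{array}
\end{equation}
In an $r$-regular graph an edge covers at most $2r$ vertices, so $v=2r$ is a threshold for the number $v$ of vertices. In $K_{r,r}$, where $v=2r$, every edge covers everything and \eqref{eq:criterion} asks nothing. Once $v>2r$, every edge leaves at least $v-2r$ vertices uncovered and \eqref{eq:criterion} imposes a condition at every edge. We call $s=v-2r$ the \emph{excess} of $G$ and study graphs of positive excess.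

The first example is the pentagon $C_5$, with $r=2$, $v=5$ and excess $1$. It is known that a $\mathbf G_r$-graph has at most $5r/2$ vertices, so the ratio $v/r$ is never larger than for the pentagon. It is also known that for every $k\ge1$ there are $\mathbf G_{2k}$-graphs on $4k+1$ vertices. These have excess $1$, and excess $1$ allows no other parameters: if $v=2r+1$, then $v$ is odd, and since $rv$ is twice the number of edges, $r$ is even. Larger excess is obtained by blowing up. For a graph $G_0$ and an integer $p\ge1$, let $G_0[p]$ be the graph obtained by replacing each vertex of $G_0$ by $p$ independent vertices and each edge by a complete bipartite graph. If $G_0$ is a $\mathbf G_r$-graph, then $G_0[p]$ is a $\mathbf G_{pr}$-graph with the same ratio $v/r$. Graphs of excess $1$ and their blow-ups $G_0[p]$ therefore realize exactly the ratios $(4k+1)/(2k)$, and one may guess that no other ratio occurs. This is the conjecture posed in \cite{source}.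

\medskip
\noindent\textbf{Conjecture.} \emph{If $G$ is a $\mathbf G_r$-graph on $v>2r$ vertices, then $r$ is even and $v/r=2+1/(2k)$ for some positive integer $k$.}
\medskip

Neither the bound $5r/2$ nor the parity of $rv$ excludes, for instance, $(r,v)=(5,12)$ or $(r,v)=(6,14)$; the conjecture excludes both. We prove the conjecture by showing that blowing up is the only source of excess larger than $1$. Two vertices are \emph{twins} if they have the same neighborhood. This is an equivalence relation, its classes are the \emph{twin classes}, and $[x]$ denotes the class of $x$. Twin classes are independent sets, and every neighborhood is a union of twin classes: if $z\in N(x)$ and $z'$ is a twin of $z$, then $x\in N(z)=N(z')$.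

\begin{theorem}\label{thm:A}
Let $G$ be a $\mathbf G_r$-graph on $v=2r+s$ vertices, $s\ge1$. Then $s$ divides the size of every twin class of $G$. Consequently $r=2ks$ for some integer $k\ge1$, so $r$ is even and $v/r=2+\frac1{2k}$.
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(i)] Every $\mathbf G_r$-graph $G$ on $v=2r+s>2r$ vertices is $G_0[s]$ for a $\mathbf G_{2k}$-graph $G_0$ on $4k+1$ vertices with $r=2ks$, and $G_0$ is unique up to isomorphism. Conversely, every such $G_0[s]$ is a $\mathbf G_{2ks}$-graph with $v-2r=s$.
\item[(ii)] For $v>2r$, a $\mathbf G_r$-graph on $v$ vertices exists if and only if $v-2r$ divides $r$ and $r/(v-2r)$ is even.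
\item[(iii)] In a $\mathbf G_r$-graph on $v>2r$ vertices, the smallest twin class has size exactly $v-2r$.
\item[(iv)] A $\mathbf G_r$-graph $G$ on $v>2r$ vertices has $v\le5r/2$, with equality if and only if $G=C_5[r/2]$. If $v<5r/2$, then $v\le9r/4$.
\item[(v)] The graph $G_0$ in \emph{(i)} is not determined by $k$: for each $m\ge3$ and $2k=m(m-1)$ there are at least two non-isomorphic $\mathbf G_{2k}$-graphs on $4k+1$ vertices.
\end{enumerate}
\end{theorem}

The paper is self-contained; the known facts above are reproved on the way. Section~\ref{sec:examples} constructs two families of graphs of excess $1$. Section~\ref{sec:count} contains the main idea, a formula that expresses the size of a twin class $[q]$ as $s$ plus sizes of smaller classes, valid when the non-neighborhood of $q$ has a dominating clique. Section~\ref{sec:cliques} shows that the only obstruction to such a clique is a blown-up pentagon, and Section~\ref{sec:pentagon} shows that this obstruction is incompatible with regularity and positive excess. Section~\ref{sec:proofs} derives the two theorems.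

\section{Blow-ups and two families of excess one}\label{sec:examples}

A \emph{blow-up} of a graph $G_0$ is obtained by replacing each vertex $x$ by a nonempty independent set $I_x$, of any size, and joining $I_x$ completely to $I_y$ when $xy$ is an edge of $G_0$, with no other edges. The graph $G_0[p]$ is the blow-up in which all the sets $I_x$ have size $p$.

\begin{lemma}\label{lem:blowup}
Let $G_0$ be a graph and $p\ge1$.
\begin{enumerate}
\item[(a)] If $G_0$ is $2K_2$-free, so is every blow-up of $G_0$.
\item[(b)] If $G_0$ is a $\mathbf G_r$-graph on $v$ vertices, then $G_0[p]$ is a $\mathbf G_{pr}$-graph on $pv$ vertices, and its excess is $p$ times that of $G_0$.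
\item[(c)] The twin classes of $G_0[p]$ are the sets $\bigcup_{x\in X}I_x$, where $X$ runs over the twin classes of $G_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
No two vertices of $2K_2$ have the same neighborhood, so an induced $2K_2$ contains no pair of twins. In a blow-up its four vertices thus lie in four different sets $I_x$, and the corresponding vertices of $G_0$ induce a $2K_2$. This proves (a). A vertex of $I_x$ has neighborhood $\bigcup_{y\in N(x)}I_y$, which gives (c) and the degree $pr$ in (b); the excess is $pv-2pr$.
\end{proof}

\begin{example}[circulant graphs]\label{ex:circulant}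
For $k\ge1$ let $R_k$ be the graph on $\mathbb Z_{4k+1}$ in which two residues are adjacent when their cyclic distance exceeds $k$. The vertices not adjacent to $i$, including $i$ itself, form the arc $\{i-k,\dots,i+k\}$ of $2k+1$ residues, so $R_k$ is $2k$-regular. Arcs with different centers are different, so $R_k$ has no twins. By translation and reflection, every edge is equivalent to an edge $0x$ with $k<x\le2k$. The vertices it leaves uncovered are those in both arcs $\{0,\dots,k\}\cup\{3k+1,\dots,4k\}$ and $\{x-k,\dots,x+k\}\subseteq\{1,\dots,3k\}$, namely $x-k,\dots,k$. Any two of them are at distance less than $k$, so they form an independent set. By \eqref{eq:criterion}, $R_k$ is a $\mathbf G_{2k}$-graph on $4k+1$ vertices. The graph $R_1$ is the pentagon.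
\end{example}

\begin{example}[graphs with unequal twin classes]\label{ex:J}
For $m\ge2$ let $J_m$ have vertex set $Q\cup\{b_1,\dots,b_m\}\cup W_1\cup\dots\cup W_m$ with $|Q|=(m-1)^2$ and $|W_i|=m-1$, and put $W=W_1\cup\dots\cup W_m$. The vertices $b_1,\dots,b_m$ form a clique, $Q$ is joined completely to $W$, each $b_i$ is joined to all of $W_j$ for $j\ne i$, and there are no other edges; see Figure~\ref{fig:J3}. The number of vertices is $(m-1)^2+m+m(m-1)=2m(m-1)+1$. A vertex of $Q$ has degree $|W|=m(m-1)$; a vertex $b_i$ has $m-1$ neighbors in the clique and $(m-1)^2$ in $W$; a vertex of $W_i$ has $(m-1)^2$ neighbors in $Q$ and $m-1$ in the clique. All degrees equal $m(m-1)$. There are three kinds of edges. An edge $b_ib_j$ leaves exactly $Q$ uncovered, an edge from $Q$ to $W_i$ leaves exactly $b_i$ uncovered, and an edge from $b_i$ to $W_j$ leaves exactly $W_i$ uncovered. These sets are independent, so with $2k=m(m-1)$ the graph $J_m$ is a $\mathbf G_{2k}$-graph on $4k+1$ vertices. Its twin classes are $Q$, the sets $W_i$ and the singletons $\{b_i\}$.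
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85, every node/.style={draw, circle, inner sep=1.5pt, minimum size=7mm, fill=white}]
\node (Q) at (0,3.5) {$Q$};
\node (W3) at (0,2) {$W_3$};
\node (W2) at (-2,-1.3) {$W_2$};
\node (W1) at (2,-1.3) {$W_1$};
\node (b1) at (-0.75,0.45) {$b_1$};
\node (b2) at (0.75,0.45) {$b_2$};
\node (b3) at (0,-0.8) {$b_3$};
\draw (b1)--(b2)--(b3)--(b1);
\draw (W3)--(b1) (W3)--(b2) (W2)--(b1) (W2)--(b3) (W1)--(b2) (W1)--(b3) (Q)--(W3);
\draw (Q) to[bend right=30] (W2);
\draw (Q) to[bend left=30] (W1);
\end{tikzpicture}
\caption{The $6$-regular $2K_2$-free graph $J_3$ on $13$ vertices. Each node is an independent set and each line a complete bipartite graph; the sizes are $|Q|=4$, $|W_i|=2$, and each $b_i$ is a single vertex.}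
\label{fig:J3}
\end{figure}

For $m\ge3$ the graph $J_m$ has excess $1$ and twin classes of three different sizes. So the twin classes of a graph of excess $s$ need not all have size $s$, and divisibility is the statement to aim for.

\section{The size of a twin class}\label{sec:count}

From now until Section~\ref{sec:proofs}, $G$ is a $\mathbf G_r$-graph with vertex set $V$, $|V|=v=2r+s$.

\subsection*{Counting with an edge}
An edge $uu'$ covers $|N(u)\cup N(u')|=2r-|N(u)\cap N(u')|$ vertices, so
\begin{equation}\label{eq:edge}
\text{the number of vertices not covered by $uu'$ is } s+|N(u)\cap N(u')|.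
\end{equation}
If the uncovered set happens to be a single twin class $[q]$, then \eqref{eq:edge} writes $|[q]|$ as $s$ plus the sizes of the twin classes that make up $N(u)\cap N(u')$. When $s\ge1$, each of these classes is strictly smaller than $[q]$, and an induction on class size begins.

Here is this induction in a small case. Keep the seven-node pattern of Figure~\ref{fig:J3} but forget the sizes: let $G$ be any regular blow-up of that pattern, with parts $Q$, $B_i$ (in place of $b_i$) and $W_i$, and let $\{i,j,l\}=\{1,2,3\}$. An edge from $Q$ to $W_i$ leaves $B_i$ uncovered and its ends have no common neighbor, so $|B_i|=s$. An edge from $B_i$ to $W_j$ leaves $W_i$ uncovered and the common neighborhood of its ends is $B_l$, so $|W_i|=s+s=2s$. An edge from $B_i$ to $B_j$ leaves $Q$ uncovered and the common neighborhood is $B_l\cup W_l$, so $|Q|=s+s+2s=4s$. Hence $G=J_3[s]$, which is what Theorem~\ref{thm:B} predicts.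

\subsection*{The graph $H$ of a vertex}
In general the difficulty is to find, for a given vertex $q$, an edge that leaves exactly $[q]$ uncovered. To see where to look, split the vertex set as
\[
V=[q]\cup U\cup A,\qquad U=N(q),\qquad A=V\setminus([q]\cup U),\qquad H=G[A],
\]
where $G[A]$ is the subgraph induced on $A$. Then $|U|=r$ and $|[q]|+|A|=r+s$; every vertex of $[q]$ is adjacent to all of $U$ and to nothing in $A$; and $U$ and $A$ are unions of twin classes. An edge $uu'$ that does not cover $q$ has no end in $U$, and then no end in $[q]$ either, because all neighbors of a vertex in $[q]$ lie in $U$. So $uu'$ is an edge of $H$. It covers no vertex of $[q]$, and it covers every $y\in U$, since otherwise $qy$ and $uu'$ would induce a $2K_2$. What remains is to cover $A$, which is a question about $H$ alone.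

\begin{lemma}\label{lem:H}
Let $s\ge1$ and $q\in V$. Then $A\ne\emptyset$, and $H$ is a $2K_2$-free graph without isolated vertices.
\end{lemma}

\begin{proof}
Take $y\in U$. By \eqref{eq:edge} the edge $qy$ leaves some vertex uncovered; this vertex is neither in $U=N(q)$ nor in $[q]\subseteq N(y)$, so it is in $A$. The graph $H$ is $2K_2$-free as an induced subgraph of $G$. Let $a\in A$. The sets $N(a)$ and $U$ are different and have the same size $r$, so $a$ has a neighbor outside $U$. This neighbor is not in $[q]$, so it is in $A$.
\end{proof}

A $2K_2$-free graph without isolated vertices need not have an edge that covers all its vertices. Take a triangle with one pendant edge at each vertex: every edge meets the triangle, so two disjoint edges are always joined, but each edge misses a pendant vertex. The triangle itself, however, reaches every vertex. This suggests replacing edges by cliques. A clique $K$ of a graph $H$ is \emph{dominating} if every vertex of $H$ outside $K$ has a neighbor in $K$; if $|K|\ge2$, the vertices of $K$ have one as well. Call $q\in V$ \emph{good} if its graph $H$ has a dominating clique with at least two vertices.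

\subsection*{Counting with a clique}
A clique is the right generalization because the argument that an edge of $H$ covers $U$ applies to every pair of its vertices, and so gives a much stronger lower bound on the number of edges from $U$ to the clique.

\begin{lemma}\label{lem:formula}
Let $q$ be good, let $K$ be a dominating clique of $H$ with $|K|=n\ge2$, and put $d(g)=|N(g)\cap K|$ for $g\in V$. Then
\begin{equation}\label{eq:formula}
|[q]|=s+\sum_{y\in U}\bigl(d(y)-n+1\bigr)+\sum_{a\in A}\bigl(d(a)-1\bigr),
\end{equation}
and all summands are nonnegative integers.
\end{lemma}

\begin{proof}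
Summing the degrees of the vertices of $K$ gives $\sum_{g\in V}d(g)=nr$, and $d=0$ on $[q]$ because $K\subseteq A$. So $\sum_{y\in U}d(y)+\sum_{a\in A}d(a)=nr$. Subtract
\[
(n-1)|U|+|A|=(n-1)r+r+s-|[q]|=nr+s-|[q]|
\]
from both sides. The left side becomes the sum of the two sums in \eqref{eq:formula} and the right side becomes $|[q]|-s$. If some $y\in U$ were nonadjacent to two vertices $u,u'\in K$, then $qy$ and $uu'$ would induce a $2K_2$; so $d(y)\ge n-1$ on $U$. Since $K$ is dominating and $n\ge2$, we have $d(a)\ge1$ on $A$.
\end{proof}

For $n=2$ the summands equal $1$ on common neighbors of the two vertices of $K$ and $0$ elsewhere, and \eqref{eq:formula} is \eqref{eq:edge}. For $q\in Q$ in $J_m$ and $K=A=\{b_1,\dots,b_m\}$, the first sum vanishes and \eqref{eq:formula} reads $(m-1)^2=1+m(m-2)$.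

\begin{corollary}\label{cor:divide}
Let $s\ge1$. If every vertex of $G$ is good, then $s$ divides the size of every twin class, and the smallest twin class has size $s$.
\end{corollary}

\begin{proof}
Fix $q$. The function $d$ of Lemma~\ref{lem:formula} is constant on twin classes, and $U$ and $A$ are unions of twin classes. Grouping the summands of \eqref{eq:formula} by class gives
\[
|[q]|=s+\sum_{X\ne[q]}c_X|X|,
\]
where $X$ runs over the other twin classes and the $c_X$ are nonnegative integers. If $c_X\ge1$, then $|X|\le|[q]|-s<|[q]|$. So only strictly smaller classes appear. For a smallest class all $c_X$ vanish and $|[q]|=s$; for the others, $s$ divides $|[q]|$ by induction on the size of the class.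
\end{proof}

It remains to prove that every vertex is good when $s\ge1$.

\section{Dominating cliques in $2K_2$-free graphs}\label{sec:cliques}

This section concerns an arbitrary graph $H$ with the properties in Lemma~\ref{lem:H}; regularity plays no role. Such a graph may have no dominating clique. In a blow-up of $C_5$ with parts $X_0,\dots,X_4$ in cyclic order (indices modulo $5$), a clique with at least two vertices is an edge from some $X_i$ to $X_{i+1}$, and it has no neighbor in $X_{i+3}$. This is the only exception.

\begin{proposition}\label{prop:structure}
Let $H$ be a nonempty $2K_2$-free graph without isolated vertices. Then either $H$ has a dominating clique with at least two vertices, or $H$ is a blow-up of $C_5$.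
\end{proposition}

A graph contains a triangle, or is bipartite, or is triangle-free and not bipartite. The next three lemmas treat these cases and together prove the proposition; in each of them $H$ is as in Proposition~\ref{prop:structure}.

\begin{lemma}\label{lem:triangle}
If $H$ contains a triangle, then $H$ has a dominating clique with at least three vertices.
\end{lemma}

\begin{proof}
For a clique $K$ with $|K|\ge3$ let $D(K)$ be the set of vertices of $H$ with no neighbor in $K$; it is disjoint from $K$. Choose such a $K$ with $|D(K)|$ minimum, and suppose that $g\in D(K)$. The plan is to bring a neighbor of $g$ into the clique. Let $a$ be a neighbor of $g$; then $a\notin K$.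

If $a$ is adjacent to all of $K$, then $K\cup\{a\}$ is a clique and $D(K\cup\{a\})\subseteq D(K)\setminus\{g\}$, contradicting minimality. If $a$ is nonadjacent to two vertices $k,k'\in K$, then $kk'$ and $ga$ induce a $2K_2$. So $a$ is nonadjacent to exactly one vertex $k_0\in K$, and we can exchange: $K_1=(K\setminus\{k_0\})\cup\{a\}$ is a clique of the same size as $K$, and $g\notin D(K_1)$.

The exchange gains $g$, so by minimality it must lose a vertex: since $|D(K_1)|\ge|D(K)|$ and $g\in D(K)\setminus D(K_1)$, there is $g_1\in D(K_1)\setminus D(K)$. This $g_1$ lies outside $K_1$, has no neighbor in $K_1$, and has a neighbor in $K$, which can only be $k_0$. The vertices $g_1,k_0,g,a$ are distinct: $g$ and $a$ lie outside $K$ and are adjacent to each other, and $g_1$ is adjacent to $k_0$ while $g$ and $a$ are not. Consider the edges $g_1k_0$ and $ga$. The pairs $k_0g$, $k_0a$ and $g_1a$ are nonadjacent, so $g_1g$ must be an edge. Since $|K|\ge3$, there are two vertices $k,k'\in K\setminus\{k_0\}=K\cap K_1$. They are different from and nonadjacent to both $g\in D(K)$ and $g_1\in D(K_1)$, so $kk'$ and $gg_1$ induce a $2K_2$. This contradiction shows $D(K)=\emptyset$.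
\end{proof}

The size of the clique was used only in the last step. With an edge in place of $K$ the exchange can go on forever: in the pentagon $x_0x_1x_2x_3x_4$ with $K=\{x_0,x_1\}$, $g=x_3$ and $a=x_2$, one finds $K_1=\{x_1,x_2\}$ and $g_1=x_4$, and the edge has merely rotated.

\begin{lemma}\label{lem:bipartite}
If $H$ is bipartite, then some edge of $H$ is a dominating clique.
\end{lemma}

\begin{proof}
Let $X,Y$ be a bipartition; both parts are nonempty because $H$ has an edge. The neighborhoods of the vertices of $X$ form a chain under inclusion: if $y\in N(x)\setminus N(x')$ and $y'\in N(x')\setminus N(x)$ with $x,x'\in X$, then $xy$ and $x'y'$ induce a $2K_2$. A vertex $x\in X$ with the largest neighborhood therefore has $N(x)=\bigcup_{x'\in X}N(x')$, and this union is $Y$ since no vertex of $Y$ is isolated. Exchanging the roles of $X$ and $Y$ gives $y\in Y$ with $N(y)=X$. Then $xy$ is an edge and $N(x)\cup N(y)=X\cup Y$.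
\end{proof}

\begin{lemma}\label{lem:pentagon}
If $H$ is triangle-free and not bipartite, then $H$ is a blow-up of $C_5$.
\end{lemma}

\begin{proof}
A graph that is not bipartite contains an odd cycle. A shortest odd cycle is induced, because a chord would split it into two shorter cycles, one of them odd. Its length is at least $5$ since $H$ is triangle-free, and in an induced cycle $z_1z_2\dots$ of length at least $7$ the edges $z_1z_2$ and $z_4z_5$ induce a $2K_2$. So $H$ has an induced $5$-cycle $C=x_0x_1x_2x_3x_4$, with indices modulo $5$.

Let $g$ be a vertex off $C$. Its neighbors on $C$ form an independent set, since $H$ is triangle-free, so there are at most two of them. There is at least one. Otherwise let $h$ be a neighbor of $g$; it is off $C$. For each edge $e$ of $C$, the edges $gh$ and $e$ must be joined, so $h$ has a neighbor in $e$. A set of vertices meeting all five edges of $C$ has at least three elements, which is too many for $h$. There is not exactly one either: if $x_i$ were the only neighbor of $g$ on $C$, then $gx_i$ and $x_{i+2}x_{i+3}$ would induce a $2K_2$. Hence $N(g)\cap C=\{x_{i-1},x_{i+1}\}$ for some $i$.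

Let $X_i$ be the set of vertices of $H$ whose set of neighbors on $C$ is $\{x_{i-1},x_{i+1}\}$. Then $x_i\in X_i$, and $X_0,\dots,X_4$ partition the vertex set. All vertices of $X_i\cup X_{i+2}$ are adjacent to $x_{i+1}$, so $X_i\cup X_{i+2}$ is independent. Finally let $g\in X_i$ and $g'\in X_{i+1}$, and consider the disjoint edges $gx_{i-1}$ and $g'x_{i+2}$. The pairs $gx_{i+2}$, $g'x_{i-1}$ and $x_{i-1}x_{i+2}$ are nonadjacent, so $gg'$ is an edge. Thus $H$ is a blow-up of $C_5$ with parts $X_0,\dots,X_4$.
\end{proof}

\section{Excluding the pentagon}\label{sec:pentagon}

We return to the graph $G$ and a vertex $q$, with $U$, $A$, $H$ as in Section~\ref{sec:count}. A blow-up of $C_5$ has all the properties in Lemma~\ref{lem:H}, so it cannot be excluded by looking at $H$ alone; we have to use the degrees of the vertices in $A$ and in $U$. The tension is as follows. A vertex of $A$ has neighbors in $A$, which $q$ has not, so to have the same degree as $q$ it must miss vertices of $U$: many pairs between $U$ and $A$ are nonadjacent. But two vertices of $U$ that miss different parts of the pentagon tend to be adjacent, and each neighbor inside $U$ forces a vertex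 of $U$ to miss one more vertex of $A$, while the set it may miss is confined to one or two parts.

\begin{proposition}\label{prop:nopentagon}
If $s\ge1$, then for no vertex $q$ of $G$ is $H$ a blow-up of $C_5$.
\end{proposition}

\begin{proof}
Suppose that $H$ is a blow-up of $C_5$ with parts $X_0,\dots,X_4$ in cyclic order, indices modulo $5$, and put $\xi_i=|X_i|\ge1$. Two vertices of $A$ are adjacent exactly when the indices of their parts differ by $\pm1$.

\emph{Two degree counts.} A vertex $t\in X_i$ has $\xi_{i-1}+\xi_{i+1}$ neighbors in $A$ and none in $[q]$. Since its degree is $r=|U|$,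
\begin{equation}\label{eq:degA}
\text{each $t\in X_i$ has exactly $\xi_{i-1}+\xi_{i+1}$ non-neighbors in $U$.}
\end{equation}
For $y\in U$ let $M_y=A\setminus N(y)$ be the set of vertices of $A$ that $y$ misses. As $y$ is adjacent to all of $[q]$, its degree is $|[q]|+|A|-|M_y|+|N(y)\cap U|$. Setting this equal to $r$ and using $|[q]|+|A|=r+s$ gives
\begin{equation}\label{eq:degU}
|M_y|=s+|N(y)\cap U|.
\end{equation}

\emph{Types.} The set $M_y$ is nonempty by \eqref{eq:degU}, since $s\ge1$, and it is independent by \eqref{eq:criterion}, being the set left uncovered by the edge $qy$. So the \emph{type} of $y$, the set of indices $i$ with $M_y\cap X_i\ne\emptyset$, is nonempty and contains no two consecutive indices. It is a singleton $\{i\}$, in which case we write $y\in S_i$, or a pair $\{i-1,i+1\}$, in which case we write $y\in P_i$. The ten sets $S_i,P_i$ partition $U$. Put $\sigma_i=|S_i|$ and $\pi_i=|P_i|$.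

\emph{Forced edges in $U$.} Let $y,y'\in U$, and suppose that there are indices $j,j'$ with $j'-j=\pm2$ such that $j$ is in the type of $y$ but not of $y'$, and $j'$ is in the type of $y'$ but not of $y$. We claim that $y$ and $y'$ are adjacent. Take $m\in M_y\cap X_j$ and $m'\in M_{y'}\cap X_{j'}$. Then $ym'$ and $y'm$ are disjoint edges, and the pairs $ym$, $y'm'$, $mm'$ are nonadjacent, so $yy'$ is an edge. The claim applies in the following cases, in each of which the two sets are therefore joined completely.
\[
\begin{array}{c|c|c|c}
y\in & y'\in & \text{types} & (j,j')\\ \hline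
S_i & S_{i+2} & \{i\},\ \{i+2\} & (i,\,i+2)\\
P_i & S_{i+2} & \{i-1,i+1\},\ \{i+2\} & (i-1,\,i+2)\\
P_i & S_{i-2} & \{i-1,i+1\},\ \{i-2\} & (i+1,\,i-2)\\
P_i & P_{i+1} & \{i-1,i+1\},\ \{i,i+2\} & (i-1,\,i+2)
\end{array}
\]
In the last three rows $j'-j=\pm3\equiv\mp2$. Thus a vertex of $P_i$ is adjacent to all of $P_{i\pm1}$ and $S_{i\pm2}$, and a vertex of $S_i$ is adjacent to all of $S_{i\pm2}$ and $P_{i\pm2}$.

\emph{Inequalities.} For $y\in P_i$ we have $M_y\subseteq X_{i-1}\cup X_{i+1}$, and for $y\in S_i$ we have $M_y\subseteq X_i$. So \eqref{eq:degU} and the forced edges give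
\begin{align}
P_i\ne\emptyset&\ \Longrightarrow\ \xi_{i-1}+\xi_{i+1}\ge s+\pi_{i-1}+\pi_{i+1}+\sigma_{i-2}+\sigma_{i+2},\label{eq:P}\\
S_i\ne\emptyset&\ \Longrightarrow\ \xi_i\ge s+\sigma_{i-2}+\sigma_{i+2}+\pi_{i-2}+\pi_{i+2}.\label{eq:S}
\end{align}
A non-neighbor in $U$ of a vertex $t\in X_i$ has $i$ in its type, so it lies in $S_i\cup P_{i-1}\cup P_{i+1}$. By \eqref{eq:degA},
\begin{equation}\label{eq:X}
\xi_{i-1}+\xi_{i+1}\le\sigma_i+\pi_{i-1}+\pi_{i+1}\qquad\text{for all }i.
\end{equation}
The left sides of \eqref{eq:P} and \eqref{eq:X} agree, and comparing the right sides gives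
\begin{equation}\label{eq:sigma}
P_i\ne\emptyset\ \Longrightarrow\ \sigma_i\ge s+\sigma_{i-2}+\sigma_{i+2}.
\end{equation}
If $P_i$ and $P_{i+2}$ were both nonempty, \eqref{eq:sigma} would give $\sigma_i>\sigma_{i+2}$ and $\sigma_{i+2}>\sigma_i$. Hence
\begin{equation}\label{eq:exclusive}
\text{$P_i$ and $P_{i+2}$ are never both nonempty.}
\end{equation}

\emph{Case 1: all $P_i$ are empty.} By \eqref{eq:X}, $\sigma_i\ge\xi_{i-1}+\xi_{i+1}>0$ for all $i$, so $\sum\sigma_i\ge2\sum\xi_i$ and \eqref{eq:S} applies to every $i$. Summing it gives $\sum\xi_i\ge5s+2\sum\sigma_i\ge5s+4\sum\xi_i$, which is absurd.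

\emph{Case 2: some $P_i$ is nonempty.} Rotating the indices, let $P_0\ne\emptyset$. By \eqref{eq:exclusive}, $\pi_2=\pi_3=0$, and one of $\pi_1,\pi_4$ is zero, because $4+2\equiv1$. The relabeling $i\mapsto-i$ of the parts preserves the cyclic order up to direction, fixes $P_0$ and exchanges $P_1$ with $P_4$, so we may assume $\pi_1=0$. Now \eqref{eq:X} with $i=2$ reads $\xi_1+\xi_3\le\sigma_2$, so $S_2\ne\emptyset$. Then \eqref{eq:S} with $i=2$ and \eqref{eq:sigma} with $i=0$ give
\[
\xi_2\ge s+\sigma_0+\sigma_4+\pi_0+\pi_4>\sigma_0+\pi_4>\sigma_3+\pi_4 .
\]
But \eqref{eq:X} with $i=3$ reads $\xi_2+\xi_4\le\sigma_3+\pi_2+\pi_4=\sigma_3+\pi_4$, a contradiction.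
\end{proof}

Lemma~\ref{lem:H} and Propositions~\ref{prop:structure} and~\ref{prop:nopentagon} combine to the statement left open in Section~\ref{sec:count}.

\begin{corollary}\label{cor:good}
If $s\ge1$, then every vertex of $G$ is good.
\end{corollary}

\begin{remark}
The hypothesis $s\ge1$ was used to make $A$ nonempty (in $K_{r,r}$ it is empty), to make the induction in Corollary~\ref{cor:divide} descend, and, in Proposition~\ref{prop:nopentagon}, to make $M_y$ nonempty and the inequalities behind \eqref{eq:exclusive} strict. Proposition~\ref{prop:nopentagon} is false for $s=0$. Let $F$ be the graph of the icosahedron, with vertices $q$, $a_0,\dots,a_4$, $b_0,\dots,b_4$, $q'$, where $q$ is adjacent to the $5$-cycle $a_0\dots a_4$, $q'$ is adjacent to the $5$-cycle $b_0\dots b_4$, and $b_i$ is adjacent to $a_i$ and $a_{i+1}$. Let $G$ be the complement of $F$; it is $6$-regular on $12$ vertices, so $s=0$. The edge $qb_i$ of $G$ leaves $\{a_i,a_{i+1}\}$ uncovered, an independent set of $G$, and the edge $qq'$ covers everything. As the icosahedron is vertex-transitive, $G$ is $2K_2$-free by \eqref{eq:criterion}. Here $A=\{a_0,\dots,a_4\}$ and $H$ is the complement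 of a $5$-cycle, which is a $5$-cycle. Each of the five sets $P_i$ contains one of the vertices $b_0,\dots,b_4$, and $M_{q'}=\emptyset$.
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Corollaries~\ref{cor:good} and~\ref{cor:divide}, $s$ divides the size of every twin class. Partition each twin class into groups of $s$ vertices, choose one vertex from each group, and let $G_0$ be the subgraph of $G$ induced on the chosen vertices. Each group is an independent set of mutual twins, so two groups are joined completely or not at all, according to whether their chosen vertices are adjacent. Thus $G=G_0[s]$. The graph $G_0$ is $2K_2$-free as an induced subgraph of $G$. Every neighborhood in $G$ is a union of $r/s$ groups, so $r'=r/s$ is a positive integer and $G_0$ is $r'$-regular, on $v'=v/s=2r'+1$ vertices. Since $v'$ is odd and $r'v'$ is twice the number of edges of $G_0$, the degree $r'$ is even, say $r'=2k$ with $k\ge1$. Hence $r=2ks$, $v=(4k+1)s$ and $v/r=(4k+1)/(2k)=2+\frac1{2k}$.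
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(i) The graph $G_0$ was constructed in the previous proof. For uniqueness, let the \emph{twin quotient} of a graph have the twin classes as vertices, two classes being adjacent when they are joined completely. Any two classes are joined completely or not at all, so a graph is the blow-up of its twin quotient with the class sizes as part sizes, and is determined up to isomorphism by these data. If $G\cong G_0[s]$, then by Lemma~\ref{lem:blowup}(c) the graphs $G$ and $G_0$ have the same twin quotient, and the class sizes of $G_0$ are those of $G$ divided by $s$. So $G$ determines $G_0$. The converse is Lemma~\ref{lem:blowup}(b), since a $\mathbf G_{2k}$-graph on $4k+1$ vertices has excess $1$.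

(ii) Necessity is Theorem~\ref{thm:A}. Conversely, if $s=v-2r\ge1$ and $r=2ks$, then $v=(4k+1)s$, and $R_k[s]$ is a $\mathbf G_r$-graph on $v$ vertices by Example~\ref{ex:circulant} and Lemma~\ref{lem:blowup}(b).

(iii) This follows from Corollaries~\ref{cor:good} and~\ref{cor:divide}.

(iv) By Theorem~\ref{thm:A}, $v/r=2+\frac1{2k}$, which equals $\frac52$ for $k=1$ and is at most $\frac94$ for $k\ge2$. If $k=1$, then $G_0$ is a $2$-regular graph on five vertices, that is, a disjoint union of cycles of length at least $3$ with total length $5$. So $G_0=C_5$, $s=r/2$ and $G=C_5[r/2]$. Conversely, $C_5[r/2]$ has $5r/2$ vertices.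

(v) Let $m\ge3$ and $2k=m(m-1)$. By Examples~\ref{ex:circulant} and~\ref{ex:J}, both $R_k$ and $J_m$ are $\mathbf G_{2k}$-graphs on $4k+1$ vertices. The graph $R_k$ has no twins, while $J_m$ has the twin class $Q$ of size $(m-1)^2\ge4$. So they are not isomorphic.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Large regular graphs with no induced $2K_2$},
\texttt{http://people.math.gatech.edu/\%7Etrotter/papers/81.pdf}.

\end{thebibliography}
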